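\title{Uncountable value groups and path components of spaces of $\mathbb{R}$-places on rational function fields}

\begin{abstract}
Restriction of $\mathbb{R}$-places from a rational function field $F(x_1,\dots,x_n)$ to $F$ induces a bijection between path components whenever all $\mathbb{R}$-places on $F$ have countable value group. We show that countability is not necessary. For every $\mathbb{Q}$-subspace $V\subseteq\mathbb{R}$ containing $1$ we construct a field of real-meromorphic functions on a half-line that has an $\mathbb{R}$-place with value group $V$, whose space of $\mathbb{R}$-places is an arc, and over which every rational function field has a path-connected space of $\mathbb{R}$-places. We also show that a value group of cardinality greater than $2^{\aleph_0}$ always destroys the bijection, so that this bound is sharp, and that countability is necessary at every $\mathbb{R}$-place that is a path component by itself.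
\end{abstract}

\section{Introduction}

A \emph{place} from a field $F$ to a field $k$ is a map $\tau\colon F\to k\cup\{\infty\}$ such that $\mathcal{O}_\tau=\tau^{-1}(k)$ is a subring of $F$, the restriction of $\tau$ to $\mathcal{O}_\tau$ is a ring homomorphism to $k$, and $\tau(a^{-1})=0$ whenever $\tau(a)=\infty$. An \emph{$\mathbb{R}$-place} is a place to $\mathbb{R}$. One thinks of $\tau$ as a point and of $a\in F$ as a function whose value at that point is $\tau(a)\in\mathbb{P}$, where $\mathbb{P}=\mathbb{R}\cup\{\infty\}$ is the real projective line, a circle.

The units of $\mathcal{O}_\tau$ are the elements with $\tau(a)\notin\{0,\infty\}$. The \emph{value group} of $\tau$ is $\Gamma_\tau=F^\times/\mathcal{O}_\tau^\times$, written additively. The quotient map $v\colon F^\times\to\Gamma_\tau$ is the \emph{valuation} of $\tau$, and $\Gamma_\tau$ is totally ordered by declaring $v(a)\ge v(b)$ if $\tau(a/b)\neq\infty$. Thus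
\[
v(a)\neq v(b)\iff \tau(a/b)\in\{0,\infty\},
\]
and the value group is the scale of orders of magnitude that $\tau$ distinguishes in $F$. Throughout, ``countable'' includes ``finite'', so the trivial group is countable.

Let $\mathcal{M}(F)$ be the set of $\mathbb{R}$-places on $F$, with the topology for which the \emph{Harrison sets}
\[
H(a)=\{\tau\in\mathcal{M}(F): 0<\tau(a)<\infty\}\qquad(a\in F)
\]
form a subbasis. This is the coarsest topology in which every $a\in F$ is a continuous function $\mathcal{M}(F)\to\mathbb{P}$ (Lemma~\ref{lem:topology}).

\begin{example}\label{ex:circle}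
The identity is the only $\mathbb{R}$-place on $\mathbb{R}$ (Lemma~\ref{lem:order}), so $\mathcal{M}(\mathbb{R})$ is a point and every $\tau\in\mathcal{M}(\mathbb{R}(x))$ fixes $\mathbb{R}$. If $\tau(x)=c\in\mathbb{R}$, write $f\neq 0$ as $(x-c)^mG/H$ with polynomials $G,H$ that do not vanish at $c$; then $\tau(G)=G(c)$ and $\tau(H)=H(c)$, so $\tau(f)$ is the value of $f$ at $c$. If $\tau(x)=\infty$, argue with $1/x$ in place of $x$. So the $\mathbb{R}$-places on $\mathbb{R}(x)$ are the evaluations at the points of $\mathbb{P}$. The bijection $\mathbb{P}\to\mathcal{M}(\mathbb{R}(x))$ is continuous, from a compact space to a Hausdorff space (Lemma~\ref{lem:topology}), and $\mathcal{M}(\mathbb{R}(x))$ is a circle.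
\end{example}

Let $X=(x_1,\dots,x_n)$, $n\ge1$, be indeterminates. Restriction of places gives a map $\rho\colon\mathcal{M}(F(X))\to\mathcal{M}(F)$. It is continuous, since the preimage of a Harrison set $H(a)$ of $F$ is the Harrison set $H(a)$ of $F(X)$. Hence it induces a map $\rho_*$ from the set of path components of $\mathcal{M}(F(X))$ to the set of path components of $\mathcal{M}(F)$. We say that a component $C$ \emph{lies over} $\rho_*(C)$. The map $\rho_*$ is always surjective (Lemma~\ref{lem:section}), so the issue is whether adjoining variables can split a component. In Example~\ref{ex:circle} it does not, and this is an instance of the following theorem, on which the present paper relies.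

\begin{theorem}[{\cite[Main Theorem~1.1]{Rplaces}}]\label{thm:countable}
Let $F$ be a field such that every $\mathbb{R}$-place on $F$ has countable value group. Then $\rho_*$ is a bijection for every $n\ge1$.
\end{theorem}

For example, $\mathcal{M}(\mathbb{R}(X))$ and $\mathcal{M}(\mathbb{Q}(X))$ are path-connected. The question that we answer comes from \cite{Rplaces}.

\begin{quote}
\emph{Is the countability hypothesis of Theorem~\ref{thm:countable} necessary? That is, if some $\mathbb{R}$-place on $F$ has uncountable value group, must $\rho_*$ fail to be a bijection, for every field $F$ and every $n\ge1$?}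
\end{quote}

A known partial converse suggests the answer yes: if $F$ has exactly one $\mathbb{R}$-place, then $\mathcal{M}(F(x))$ is path-connected if and only if the value group of that place is countable. The reason is a counting argument. Along a path from a place where $x$ is smaller than all of $F^\times$ to a place where $x$ is larger than all of $F^\times$, the variable must pass every order of magnitude, each passage takes an interval of time, and $[0,1]$ has room for only countably many disjoint intervals. The weak point is the word ``disjoint'': a path may leave the fiber of $\rho$ in which it started and move to places at which the orders of magnitude merge. This can be made to happen, and the answer to the question is no.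

Let $D=(0,\infty)$ with coordinate $s$, and let $\operatorname{Mer}(D)$ be the field of real-meromorphic functions on $D$, that is, of functions that are real-analytic off a closed discrete subset of $D$ and have a Laurent expansion with finite principal part at every point of $D$. For a $\mathbb{Q}$-subspace $V\subseteq\mathbb{R}$ with $1\in V$ put
\[
K_0=\mathbb{R}(s^r: r\in V)\subseteq\operatorname{Mer}(D),\qquad
K_V=\{f\in\operatorname{Mer}(D): f\text{ is algebraic over }K_0\}.
\]

\begin{theorem}\label{thm:example}
The field $K_V$ has an $\mathbb{R}$-place with value group isomorphic to $V$. The space $\mathcal{M}(K_V)$ is homeomorphic to $[0,\infty]$, and $\mathcal{M}(K_V(x_1,\dots,x_n))$ is path-connected for every $n\ge1$. Hence $\rho_*$ is bijective for every $n$. For uncountable $V$, for example $V=\mathbb{R}$, this shows that the hypothesis of Theorem~\ref{thm:countable} is not necessary.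
\end{theorem}

Two further results delimit the phenomenon. The first says that the value groups in Theorem~\ref{thm:example} reach the largest possible cardinality.

\begin{theorem}\label{thm:bound}
Let $F$ be any field. If $\rho_*$ is injective for some $n\ge1$, then every $\mathbb{R}$-place on $F$ has value group of cardinality at most $2^{\aleph_0}$. Consequently, for an infinite cardinal $\kappa$ the following are equivalent:
\begin{enumerate}
\item[(i)] there is a field $F$ that has an $\mathbb{R}$-place with value group of cardinality $\kappa$ and for which $\rho_*$ is bijective for some $n$;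
\item[(ii)] there is a field $F$ that has an $\mathbb{R}$-place with value group of cardinality $\kappa$ and for which $\rho_*$ is bijective for all $n$;
\item[(iii)] $\kappa\le2^{\aleph_0}$.
\end{enumerate}
\end{theorem}

The second says that countability is necessary where no path can leave the fiber.

\begin{theorem}\label{thm:point}
Let $F$ be any field.
\begin{enumerate}
\item[(a)] If $\{\tau\}$ is a path component of $\mathcal{M}(F)$, then for each $n\ge1$ exactly one path component of $\mathcal{M}(F(X))$ lies over $\{\tau\}$ if and only if the value group of $\tau$ is countable.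
\item[(b)] If $\mathcal{M}(F)$ has no nonconstant paths (for example, if $|\mathcal{M}(F)|<2^{\aleph_0}$), then for each $n\ge1$ the map $\rho_*$ is bijective if and only if all $\mathbb{R}$-places on $F$ have countable value group.
\end{enumerate}
\end{theorem}

Section~\ref{sec:basics} collects the general facts about $\mathbb{R}$-places and derives from Theorem~\ref{thm:countable} a statement about single fibers of $\rho$; this is the only use of Theorem~\ref{thm:countable}. Section~\ref{sec:crossing} makes the counting argument precise and proves Theorem~\ref{thm:point}. Section~\ref{sec:detour} shows by hand, in one variable, how a path evades the count. Sections~\ref{sec:K}--\ref{sec:proof} prove Theorem~\ref{thm:example}, and Section~\ref{sec:bound} proves Theorem~\ref{thm:bound}. Two theorems from outside the theory of ordered and valued fields are used, the Whitney--Carleman approximation theorem and the Erd\H{o}s--Rado theorem; each is stated where it is needed.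

\section{Topology, orderings and fibers}\label{sec:basics}

In this section $F$ is an arbitrary field. A field with an $\mathbb{R}$-place has characteristic $0$, and every $\mathbb{R}$-place fixes $\mathbb{Q}$. For $a\in F$ let $\hat a\colon\mathcal{M}(F)\to\mathbb{P}$ be the map $\tau\mapsto\tau(a)$. The value of a path $\pi$ at time $u$ is written $\pi_u$.

\begin{lemma}\label{lem:topology}
A map $u\mapsto\pi_u$ from a topological space to $\mathcal{M}(F)$ is continuous if and only if $u\mapsto\pi_u(a)\in\mathbb{P}$ is continuous for every $a\in F$. The space $\mathcal{M}(F)$ is Hausdorff.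
\end{lemma}

\begin{proof}
The intervals $(q,q')$ with rational endpoints and the sets $\{t\in\mathbb{R}:|t|>m\}\cup\{\infty\}$, $m\ge1$, form a basis of $\mathbb{P}$. We have $\hat a^{-1}((q,q'))=H(a-q)\cap H(q'-a)$. For $a\ne0$ and $b=a^{-1}$, the preimage of $\{|t|>m\}\cup\{\infty\}$ under $\hat a$ is $\hat b^{-1}((-1/m,1/m))$; for $a=0$ it is empty. So every $\hat a$ is continuous. Since $H(a)=\hat a^{-1}((0,\infty))$, the topology of $\mathcal{M}(F)$ is the coarsest one that makes all $\hat a$ continuous, which is the first assertion. Two distinct places are separated by some $\hat a$, and $\mathbb{P}$ is Hausdorff.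
\end{proof}

\subsection*{Orderings}
An \emph{ordering} $P$ of a field $L$ is a total order $<_P$ compatible with addition and with multiplication by positive elements. We use the following facts of Artin--Schreier theory. An ordered field is \emph{real closed} if every positive element is a square and every polynomial of odd degree has a root. A real closed field has exactly one ordering, and every nonzero polynomial over it is a product of a nonzero constant and factors $T-c$ and $(T-c)^2+d^2$ with $d\neq0$. The relative algebraic closure of any subfield in a real closed field is real closed. Every ordered field has a \emph{real closure}, a real closed algebraic extension whose ordering extends the given one, and an order isomorphism of ordered fields extends to an isomorphism of their real closures. Finally, a subset $T\subseteq L$ that is closed under sums and products, contains all squares and does not contain $-1$ consists of elements that are nonnegative in some ordering of $L$.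

An ordering $P$ of $L$ defines the \emph{canonical place} $\tau_P$: put $\tau_P(a)=\sup\{q\in\mathbb{Q}:q<_Pa\}$ if $a$ lies between two rational numbers, and $\tau_P(a)=\infty$ otherwise. Unwinding the definition, for $r\in\mathbb{R}$,
\begin{equation}\label{eq:canonical}
\begin{aligned}
\tau_P(a)=r&\iff q<_Pa<_Pq'\ \text{ for all rationals } q<r<q',\\
\tau_P(a)=\infty&\iff |a|>_PN\ \text{ for all } N\in\mathbb{N}.
\end{aligned}
\end{equation}
Adding and multiplying such inequalities shows that $\tau_P$ is a ring homomorphism on the bounded elements, and the inverse of an unbounded element is sent to $0$; so $\tau_P$ is an $\mathbb{R}$-place.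

\begin{lemma}\label{lem:order}
Let $L$ be a field.
\begin{enumerate}
\item[(a)] Let $P$ be an ordering of $L$ and $v$ the valuation of $\tau_P$. If $0<\tau_P(a)<\infty$, then $a>_P0$. If $a\le_Pb$ and $\tau_P(a),\tau_P(b)$ are finite, then $\tau_P(a)\le\tau_P(b)$. If $0<_Pa\le_Pb$, then $v(a)\ge v(b)$. The restriction of $\tau_P$ to a subfield is the canonical place of the restricted ordering.
\item[(b)] Every $\mathbb{R}$-place $\zeta$ on $L$ equals $\tau_P$ for some ordering $P$ of $L$.
\item[(c)] A real closed field has exactly one $\mathbb{R}$-place. Every $\mathbb{R}$-place on a field containing $\mathbb{R}$ is the identity on $\mathbb{R}$.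
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first, second and fourth assertions are read off from the definition and \eqref{eq:canonical}. For the third, $0<_Pa/b\le_P1$, so $\tau_P(a/b)\neq\infty$.

(b) We need an ordering $P$ such that $0<\zeta(a)<\infty$ implies $a>_P0$. Its existence is part of the Baer--Krull theorem; the direct argument is short. Let $T$ be the set of finite sums $\sum u_ib_i^2$ with $b_i\in L$ and $0<\zeta(u_i)<\infty$. It is closed under sums and products and contains all squares. If $-1\in T$, then $\sum_{i=0}^m u_ib_i^2=0$ with $u_0=b_0=1$ and all $b_i\neq0$. Divide by $b_j^2$, where $b_j$ has the least value, and apply $\zeta$: a sum of nonnegative real numbers whose $j$th term is $\zeta(u_j)>0$ equals $0$, which is absurd. So $T$ is nonnegative in some ordering $P$, and $P$ has the required property. If $\zeta(a)=r\in\mathbb{R}$ and $q<r<q'$ are rational, then $\zeta(a-q)$ and $\zeta(q'-a)$ are positive reals, so $q<_Pa<_Pq'$. If $\zeta(a)=\infty$, then $\zeta(1/N\pm1/a)=1/N>0$, so $|1/a|<_P1/N$ for all $N$. By \eqref{eq:canonical}, $\zeta=\tau_P$.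

(c) The first assertion follows from (b) and the uniqueness of the ordering. The identity is an $\mathbb{R}$-place on the real closed field $\mathbb{R}$, hence the only one.
\end{proof}

\subsection*{Value groups in extensions}
A value group is totally ordered, hence torsion-free. A valuation satisfies $v(a+b)=\min(v(a),v(b))$ when $v(a)\neq v(b)$, so a finite sum of nonzero terms with pairwise distinct values is nonzero. Part (a) of the next lemma is the part of Abhyankar's inequality that we need.

\begin{lemma}\label{lem:values}
Let $F\subseteq L$ be fields and $v$ the valuation of a place on $L$. Put $\Gamma_L=v(L^\times)$ and $\Gamma_F=v(F^\times)$, the latter being the value group of the restricted place.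
\begin{enumerate}
\item[(a)] Elements $y_1,\dots,y_m\in L^\times$ whose values are $\mathbb{Z}$-linearly independent modulo $\Gamma_F$ are algebraically independent over $F$.
\item[(b)] If $L$ is algebraic over $F$ and $\Gamma_F$ is countable, then $\Gamma_L$ is countable.
\item[(c)] Let $\Gamma_F$ be divisible. If $L$ is algebraic over $F$, then $\Gamma_L=\Gamma_F$. If $L$ has finite transcendence degree over $F$, then $\Gamma_L/\Gamma_F$ is countable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The terms $c\,y_1^{j_1}\cdots y_m^{j_m}$ of a nonzero polynomial expression over $F$ have pairwise distinct values, so their sum is nonzero.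

(b) By (a) with $m=1$, every $\gamma\in\Gamma_L$ has a multiple $N\gamma\in\Gamma_F$ with $N\ge1$. In a torsion-free group the pair $(N,N\gamma)$ determines $\gamma$, and there are countably many such pairs.

(c) The group $\Gamma_L/\Gamma_F$ is torsion-free: if $N\gamma\in\Gamma_F$, then $N\gamma=N\delta$ with $\delta\in\Gamma_F$, and $\gamma=\delta$. If $L$ is algebraic over $F$, it is also a torsion group, hence trivial. If the transcendence degree is finite, a maximal $\mathbb{Z}$-linearly independent family in $\Gamma_L/\Gamma_F$ is finite by (a). It generates a countable subgroup that contains a positive multiple of every element, and we count as in (b).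
\end{proof}

\subsection*{Sections and fibers}
Write a nonzero $f\in F(x)$ as $x^mG/H$ with $G(0),H(0)\neq0$, and let $\lambda_0(f)$ be $0$, $G(0)/H(0)$ or $\infty$ according as $m>0$, $m=0$ or $m<0$; let $\lambda_0(0)=0$. This is a place $\lambda_0\colon F(x)\to F\cup\{\infty\}$ that fixes $F$ and sends $x$ to $0$. The same construction with $1/x$ in place of $x$ gives the place $\lambda_\infty$, which sends $x$ to $\infty$. A composite of places, with $\infty\mapsto\infty$, is a place. Sending $x_n,x_{n-1},\dots,x_1$ to $0$ one after the other, we obtain a place $\lambda\colon F(X)\to F\cup\{\infty\}$ that fixes $F$.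

\begin{lemma}\label{lem:section}
The map $\sigma\colon\mathcal{M}(F)\to\mathcal{M}(F(X))$, $\sigma(\tau)=\tau\circ\lambda$, is a continuous section of $\rho$. In particular $\rho_*$ is surjective.
\end{lemma}

\begin{proof}
Since $\lambda$ fixes $F$, we have $\rho\sigma(\tau)=\tau$. For $f\in F(X)$ the set $\sigma^{-1}(H(f))$ is $H(\lambda(f))$ if $\lambda(f)\in F$, and is empty if $\lambda(f)=\infty$.
\end{proof}

Theorem~\ref{thm:countable} assumes countability at all places of $F$, whereas our example will have countable value groups only at some places. Passing to a real closure isolates one place and gives the local statement that we need.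

\begin{lemma}\label{lem:fiber}
If $\tau\in\mathcal{M}(F)$ has countable value group, then $\rho^{-1}(\tau)$ is path-connected.
\end{lemma}

\begin{proof}
Let $\zeta\in\rho^{-1}(\tau)$; we join $\zeta$ to $\sigma(\tau)$ inside $\rho^{-1}(\tau)$. Write $\zeta=\tau_P$ with $P$ an ordering of $F(X)$. Let $\Omega$ be the real closure of $(F(X),P)$ and $R$ the relative algebraic closure of $F$ in $\Omega$. Then $R$ is real closed, and $X$ is algebraically independent over $R$ because $R$ is algebraic over $F$. The canonical place of $\Omega$ restricts to $\zeta$ on $F(X)$, to some $\zeta'$ on $R(X)$, and to the unique $\mathbb{R}$-place $\tau_R$ on $R$, which therefore extends $\tau$. The value group of $\tau_R$ is countable by Lemma~\ref{lem:values}(b). Since $\mathcal{M}(R)$ is a point, Theorem~\ref{thm:countable} says that $\mathcal{M}(R(X))$ is path-connected.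

Let $Y$ be the image of $\mathcal{M}(R(X))$ under the continuous restriction map to $\mathcal{M}(F(X))$. It is path-connected. Every point of $\mathcal{M}(R(X))$ restricts to $\tau_R$ on $R$, so $Y\subseteq\rho^{-1}(\tau)$. The set $Y$ contains $\zeta$, the restriction of $\zeta'$. It also contains $\sigma(\tau)$: the place $\lambda_R\colon R(X)\to R\cup\{\infty\}$ defined like $\lambda$ restricts to $\lambda$ on $F(X)$, by the explicit formula at each step, so $\tau_R\circ\lambda_R$ restricts to $\tau\circ\lambda$.
\end{proof}

\section{Crossing the values inside one fiber}\label{sec:crossing}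

Let $F$ be any field and $\tau\in\mathcal{M}(F)$. The places $\tau\lambda_0$ and $\tau\lambda_\infty$ on $F(x)$ lie over $\tau$ and send $x/a$ to $0$ and to $\infty$, respectively, for every $a\in F^\times$. Joining them is delicate as soon as the value group is nontrivial. For instance, let $\mathbb{R}\subseteq F$, let $\lambda_c$ be the place over $F$ that sends $x$ to $c\in\mathbb{R}$, and let $a\neq0$ satisfy $\tau(a)=0$. Then $\tau\lambda_c(x/a)$ is $0$ for $c=0$ and $\infty$ for $c>0$, so the family $c\mapsto\tau\lambda_c$ jumps at $c=0$. A path has to spend time at the order of magnitude of $a$.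

\begin{lemma}\label{lem:path}
Suppose that, for some $n\ge1$, exactly one path component of $\mathcal{M}(F(X))$ lies over the path component of $\tau$. (This holds if $\rho_*$ is injective.) Then there is a path $\pi\colon[0,1]\to\mathcal{M}(F(x))$ with $\pi_0=\tau\lambda_0$ and $\pi_1=\tau\lambda_\infty$.
\end{lemma}

\begin{proof}
Take $x=x_1$, and let $\mu\colon F(X)\to F(x)\cup\{\infty\}$ be the place that fixes $F(x)$ and sends $x_n,\dots,x_2$ to $0$ one after the other. The places $\tau\lambda_0\mu$ and $\tau\lambda_\infty\mu$ lie in $\rho^{-1}(\tau)$, so their components lie over the component of $\tau$ and coincide. Restrict a path between them to $F(x)$.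
\end{proof}

\begin{lemma}\label{lem:crossing}
Let $\pi\colon[0,1]\to\mathcal{M}(F(x))$ be a path from $\tau\lambda_0$ to $\tau\lambda_\infty$. Let $S\subseteq F^\times$ be such that $\pi_u(a/b)\in\{0,\infty\}$ for all distinct $a,b\in S$ and all $u\in[0,1]$. Then $S$ is countable.
\end{lemma}

\begin{proof}
For $a\in F^\times$ the function $h_a(u)=|\pi_u(x/a)|\in[0,\infty]$ is continuous by Lemma~\ref{lem:topology}, with $h_a(0)=0$ and $h_a(1)=\infty$. By the intermediate value theorem,
\[
U_a=\{u\in[0,1]: 0<h_a(u)<\infty\}
\]
is a nonempty open subset of $[0,1]$. If $u\in U_a\cap U_b$, then $a/b=(x/b)/(x/a)$ gives $|\pi_u(a/b)|=h_b(u)/h_a(u)\in(0,\infty)$. So the sets $U_a$, $a\in S$, are pairwise disjoint. Each contains a rational number, so $S$ is countable.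
\end{proof}

The hypothesis on $S$ concerns every time $u$. It is automatic for elements with distinct values when the path cannot move away from $\tau$, and this proves Theorem~\ref{thm:point}.

\begin{proof}[Proof of Theorem~\ref{thm:point}]
(a) Let $\{\tau\}$ be a path component of $\mathcal{M}(F)$. A component of $\mathcal{M}(F(X))$ lies over $\{\tau\}$ if and only if it is contained in $\rho^{-1}(\tau)$, and a component that meets $\rho^{-1}(\tau)$ lies over $\{\tau\}$. So the components over $\{\tau\}$ partition the nonempty set $\rho^{-1}(\tau)$. If $\Gamma_\tau$ is countable, this set is path-connected by Lemma~\ref{lem:fiber}, and there is exactly one such component.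

Conversely, suppose there is exactly one, and take $\pi$ as in Lemma~\ref{lem:path}. The restriction of $\pi$ to $F$ is a path in $\mathcal{M}(F)$ that starts at $\tau$, so it is constant. Let $S\subseteq F^\times$ contain exactly one element of each value. Then $\pi_u(a/b)=\tau(a/b)\in\{0,\infty\}$ for all distinct $a,b\in S$ and all $u$. By Lemma~\ref{lem:crossing}, $S$ is countable, and so is $\Gamma_\tau$.

(b) If $\mathcal{M}(F)$ has no nonconstant paths, its path components are the singletons. The map $\rho_*$ is bijective if and only if exactly one component lies over each of them, so (b) follows from (a). It remains to see that $|\mathcal{M}(F)|<2^{\aleph_0}$ excludes nonconstant paths. If $\pi$ is a nonconstant path in $\mathcal{M}(F)$, then $u\mapsto\pi_u(a)$ is nonconstant for some $a\in F$. Its image is a connected subset of the circle $\mathbb{P}$ with more than one point, so it has $2^{\aleph_0}$ points, and $|\mathcal{M}(F)|\ge2^{\aleph_0}$.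
\end{proof}

For a field with exactly one $\mathbb{R}$-place, part (a) with $n=1$ is the partial converse quoted in the introduction.

\section{A detour through the base}\label{sec:detour}

By Theorem~\ref{thm:point}, a counterexample needs a place with uncountable value group that can be moved. The natural way to move a place is to let $F$ consist of functions and to move the point of evaluation. We set this up and then join $\tau\lambda_0$ to $\tau\lambda_\infty$ explicitly over a place $\tau$ with value group $V$.

An element $f$ of $\operatorname{Mer}(D)$ is given off a closed discrete set, up to equality off such a set, and near each $p\in D$ some product $(s-p)^Nf$ extends analytically across $p$. So near $p$ either $f=0$, or $f=(s-p)^mg$ with $m\in\mathbb{Z}$, $g$ analytic and $g(p)\neq0$. The points of each kind form an open set, and $D$ is connected. Hence a nonzero $f$ has the second form at every point, its zeros and poles form a closed discrete set, and $1/f\in\operatorname{Mer}(D)$. We put $\operatorname{ord}_pf=m$ and let $f(p)$ be $0$, $g(p)$ or $\infty$ according as $m>0$, $m=0$ or $m<0$. Then $f$ is a continuous function $D\to\mathbb{P}$, and $e_p(f)=f(p)$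 defines an $\mathbb{R}$-place on $\operatorname{Mer}(D)$ with valuation $\operatorname{ord}_p$. Its restriction to a subfield is also written $e_p$.

\begin{lemma}\label{lem:evaluation}
Let $L\subseteq\operatorname{Mer}(D)$ be a subfield. The map $D\to\mathcal{M}(L)$, $p\mapsto e_p$, is continuous. If every $f\in L$ has a limit $e_\infty(f)\in\mathbb{P}$ as $s\to\infty$, then $e_\infty$ is an $\mathbb{R}$-place on $L$ and $p\mapsto e_p$ is continuous on $(0,\infty]$. The same holds for limits $e_0(f)$ as $s\to0$.
\end{lemma}

\begin{proof}
The elements with finite limit form a ring on which the limit is a ring homomorphism to $\mathbb{R}$, and if $f\to\infty$ in $\mathbb{P}$, then $1/f\to0$. For each $f$ the map $p\mapsto e_p(f)$ is continuous on $D$, and at the end point by the definition of the limit. Apply Lemma~\ref{lem:topology}.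
\end{proof}

Fix $V$ and $K_0$ as in the introduction, and write $f\sim g$ if $f/g\to1$. A finite sum $\sum c_js^{r_j}$ with distinct $r_j\in V$ and $c_j\in\mathbb{R}^\times$ is asymptotic to its term of largest exponent as $s\to\infty$ and to its term of smallest exponent as $s\to0$; in particular the functions $s^r$ are linearly independent over $\mathbb{R}$. Every $h\in K_0^\times$ is a quotient of two such sums, so
\begin{equation}\label{eq:asymptotics}
h\sim cs^r\ \ (s\to\infty),\qquad h\sim c's^{r'}\ \ (s\to0)\qquad\text{with } c,c'\in\mathbb{R}^\times,\ r,r'\in V.
\end{equation}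
Thus $h$ has limits in $\mathbb{P}$ at both ends, and $p\mapsto e_p$ is a path $[0,\infty]\to\mathcal{M}(K_0)$. Since $e_\infty(h)\neq\infty$ exactly when $r\le0$, the valuation of $e_\infty$ on $K_0$ is $h\mapsto-r$, with value group $V$. At $e_\infty$ the functions $s^r$ have pairwise distinct values; at $e_p$ with $p\in D$ they are all units.

\begin{example}\label{ex:detour}
We join $e_\infty\lambda_0$ to $e_\infty\lambda_\infty$ in $\mathcal{M}(K_0(x))$, for any $V$. The first leg is $t\mapsto e_t\lambda_0$ with $t$ running from $\infty$ to $0$; it is continuous by Lemma~\ref{lem:section} and ends at $e_0\lambda_0$. For the second leg substitute for $x$ the analytic function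
\[
\xi(s)=\exp(s-1/s).
\]
We have $\xi\ge e^{s-1}$ for $s\ge1$ and $\xi\le e^{1-1/s}$ for $s\le1$. With \eqref{eq:asymptotics} this gives, for $h\in K_0^\times$ and integers $j\ge1$, that $h\xi^{-j}\to0$ as $s\to\infty$ and $h\xi^j\to0$ as $s\to0$; the reciprocals tend to $\infty$. For $G=\sum_{i=k}^dg_ix^i\in K_0[x]$ with $g_k,g_d\neq0$ it follows that $G(\xi)\sim g_d\xi^d$ as $s\to\infty$ and $G(\xi)\sim g_k\xi^k$ as $s\to0$. In particular $G(\xi)\neq0$, so $x\mapsto\xi$ defines an embedding $\psi\colon K_0(x)\to\operatorname{Mer}(D)$ over $K_0$. Let $f=G/G^*$ with $G^*=\sum_{i=k^*}^{d^*}g^*_ix^i$ and $g^*_{k^*},g^*_{d^*}\neq0$. As $s\to\infty$,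
\[
\psi(f)\sim\frac{g_d}{g^*_{d^*}}\,\xi^{\,d-d^*}\longrightarrow 0,\quad e_\infty\bigl(g_d/g^*_{d^*}\bigr),\quad\infty
\]
according as $d<d^*$, $d=d^*$, $d>d^*$. In these cases $\lambda_\infty(f)$ is $0$, $g_d/g^*_{d^*}$, $\infty$, so the limit is $e_\infty\lambda_\infty(f)$. As $s\to0$, $\psi(f)\sim(g_k/g^*_{k^*})\,\xi^{k-k^*}$ tends to $0$, $e_0(g_k/g^*_{k^*})$, $\infty$ according as $k>k^*$, $k=k^*$, $k<k^*$, and this is $e_0\lambda_0(f)$. By Lemma~\ref{lem:evaluation}, $p\mapsto e_p\psi$ extends to a path on $[0,\infty]$ from $e_0\lambda_0$ to $e_\infty\lambda_\infty$.

Compare this with the proof of Lemma~\ref{lem:crossing}. On the first leg $x/s^r$ is sent to $0$, and at every interior point of the second leg it is sent to the positive real number $\xi(p)/p^r$. So all the sets $U_{s^r}$, $r\in V$, are the same interval: the path crosses all orders of magnitude at once.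
\end{example}

To turn this into a theorem we must do two things. First, \emph{every} place over $e_\infty$ has to be written as the limit of evaluations along a curve $x_j=\xi_j(s)$ with analytic $\xi_j$; it is then joined to a fiber over some $e_p$, $p\in D$, where Lemma~\ref{lem:fiber} applies. Second, the base field should have no $\mathbb{R}$-places other than the $e_p$. The field $K_0$ fails this test when $V\neq\mathbb{Q}$. Indeed, let $\ell\colon V\to\mathbb{Q}$ be a nonzero $\mathbb{Q}$-linear map with $\ell(1)=0$. By the linear independence of the $s^r$, the rule $s^r\mapsto2^{\ell(r)}s^r$ defines an automorphism $\theta$ of $K_0$ over $\mathbb{R}$. The place $e_1\theta$ sends $s$ to $1$, which among the $e_p$ only $e_1$ does, but it sends $s^r$ to $2^{\ell(r)}$, whereas $e_1(s^r)=1$. We begin with this second point.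

\section{The $\mathbb{R}$-places of $K_V$}\label{sec:K}

Write $K=K_V$. An $\mathbb{R}$-place takes no negative value on a square. Enlarging $K_0$ to $K$ makes every nonnegative function a square, so every inequality that holds on $D$ is forced on all $\mathbb{R}$-places, and this will leave only the $e_p$. Staying algebraic over $K_0$ keeps the behavior at the ends tame. We say that a property holds \emph{eventually} if it holds for all large $s$.

\begin{lemma}\label{lem:finite}
Every $f\in K^\times$ has finitely many zeros and poles in $D$. Every $f\in K$ has limits in $\mathbb{P}$ as $s\to\infty$ and as $s\to0$.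
\end{lemma}

\begin{proof}
The minimal polynomial of $f\neq0$ gives $a_df^d+\dots+a_1f+a_0=0$ with $d\ge1$, $a_i\in K_0$ and $a_0,a_d\neq0$. By \eqref{eq:asymptotics} there is a compact set $Z\subseteq D$ outside which every nonzero $a_i$ has neither zeros nor poles. At a zero of $f$ outside $Z$, the function $a_0=-(a_df^d+\dots+a_1f)$ would vanish. At a pole of $f$ outside $Z$, the function $a_d=-(a_{d-1}f^{-1}+\dots+a_0f^{-d})$ would vanish. So the zeros and poles of $f$ form a closed discrete subset of $D$ contained in $Z$, which is finite.

Hence each $f\in K^\times$ is analytic and of constant sign near each end. If $f\in K$ had $\liminf f<c<\limsup f$ at one end, with $c\in\mathbb{R}$, then $f-c\in K^\times$ would change sign arbitrarily close to that end. So the limits exist in $[-\infty,\infty]$, and therefore in $\mathbb{P}$.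
\end{proof}

By Lemma~\ref{lem:evaluation}, $e_0$ and $e_\infty$ are $\mathbb{R}$-places on $K$ and $p\mapsto e_p$ is a continuous map $[0,\infty]\to\mathcal{M}(K)$. The automorphism $\iota\colon f(s)\mapsto f(1/s)$ of $\operatorname{Mer}(D)$ sends $s^r$ to $s^{-r}$, so it preserves $K_0$ and $K$, and $e_p\iota=e_{1/p}$ for $p\in[0,\infty]$.

\begin{lemma}\label{lem:Kvalues}
\begin{enumerate}
\item[(a)] The value groups of $e_\infty$ and $e_0$ on $K$ are isomorphic to the ordered group $V$. Every $f\in K^\times$ satisfies $f\sim cs^r$ as $s\to\infty$ for some $c\in\mathbb{R}^\times$ and $r\in V$.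
\item[(b)] For $p\in D$ the value group of $e_p$ on $K$ is $\mathbb{Z}$.
\item[(c)] If $P$ is an ordering of $K$ with $\tau_P=e_\infty$, then $f>_P0$ if and only if $f$ is eventually positive.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The value group of $e_\infty$ on $K_0$ is $V$, which is divisible, and $K$ is algebraic over $K_0$. By Lemma~\ref{lem:values}(c) the value group on $K$ is again $V$. So for $f\in K^\times$ there is $r\in V$ such that $f/s^r$ is a unit for $e_\infty$, that is, has a limit $c\in\mathbb{R}^\times$. The place $e_0=e_\infty\iota$ has an isomorphic value group.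

(b) The valuation is $\operatorname{ord}_p$, and $s-p\in K$ has order $1$.

(c) Let $f$ be eventually positive and $f\sim cs^r$. Then $c>0$ and $\tau_P(f/s^r)=c$, so $f/s^r>_P0$ by Lemma~\ref{lem:order}(a). Since $r/2\in V$, the element $s^r=(s^{r/2})^2$ is a nonzero square in $K$, and $f>_P0$. If $f\ne0$ is not eventually positive, it is eventually negative by Lemma~\ref{lem:finite}, and then $-f>_P0$.
\end{proof}

\begin{lemma}\label{lem:squares}
If $f\in K$ is nonnegative off its poles, then $f=g^2$ with $g\in K$. Consequently $\tau(f)$ is not a negative real number for any $\tau\in\mathcal{M}(K)$.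
\end{lemma}

\begin{proof}
Let $f\neq0$, with zeros and poles $s_1,\dots,s_k$. Since $f$ does not change sign at $s_i$, its order there is even, say $2m_i$ with $m_i\in\mathbb{Z}$. Then $f=h\prod(s-s_i)^{2m_i}$, where $h$ has no zeros or poles and is nonnegative, so $h$ is analytic and positive on $D$. The function $g=\sqrt h\prod(s-s_i)^{m_i}$ lies in $\operatorname{Mer}(D)$ and satisfies $g^2=f$, so it is algebraic over $K_0$. Finally $\tau(f)$ is $\tau(g)^2$ or $\infty$.
\end{proof}

\begin{proposition}\label{prop:arc}
The map $[0,\infty]\to\mathcal{M}(K)$, $p\mapsto e_p$, is a homeomorphism.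
\end{proposition}

\begin{proof}
The map is continuous from a compact space to a Hausdorff space, so it suffices to show that it is bijective. The function $w=s/(1+s)\in K$ extends to a homeomorphism $[0,\infty]\to[0,1]$ with $e_p(w)=w(p)$. This gives injectivity.

Let $\tau\in\mathcal{M}(K)$, say $\tau=\tau_P$. We first locate the candidate point. By Lemma~\ref{lem:squares}, $w$ and $1-w$ are nonzero squares in $K$, so $0<_Pw<_P1$, and $w_0=\tau(w)$ lies in $[0,1]$ by \eqref{eq:canonical} and Lemma~\ref{lem:order}(a). Let $p\in[0,\infty]$ be the point with $w(p)=w_0$. We claim that $\tau=e_p$. It suffices to show $\tau(f)=e_p(f)$ when $e_p(f)\in\mathbb{R}$: if $e_p(f)=\infty$, then $e_p(1/f)=0$, so $\tau(1/f)=0$ and $\tau(f)=\infty$.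

Let $a<e_p(f)<b$ be real numbers. The inequality $(f-a)(b-f)>0$ holds near $p$ only, while Lemma~\ref{lem:squares} needs an inequality on all of $D$. We therefore add a large multiple of $(w-w_0)^2$, which $\tau$ sends to $0$, and for this to suffice we first make the function bounded. Let
\[
\phi\colon\mathbb{P}\to\mathbb{R},\qquad \phi(t)=\frac{(t-a)(b-t)}{1+t^2}\ \ (t\in\mathbb{R}),\qquad\phi(\infty)=-1,
\]
and $u=(f-a)(b-f)/(1+f^2)\in K$. The function $\phi$ is continuous on the compact space $\mathbb{P}$, say $|\phi|\le C$, and $\phi(t)\ge0$ if and only if $t\in[a,b]$. Every $\eta\in\mathcal{M}(K)$ fixes $\mathbb{R}$ by Lemma~\ref{lem:order}(c) and satisfies $\eta(u)=\phi(\eta(f))$. This is immediate if $\eta(f)\in\mathbb{R}$, and if $\eta(f)=\infty$ it follows from $u=(1-a/f)(b/f-1)/(1+f^{-2})$. Taking $\eta=e_s$ we see that $|u|\le C$ on $D$. Since $t\mapsto e_t(f)$ is continuous at $p$ and $w$ is a homeomorphism, there is $\delta>0$ such that $a<f(s)<b$, and hence $u(s)>0$, for all $s\in D$ with $|w(s)-w_0|<\delta$. At the other points $N(w-w_0)^2\ge C$ for $N=C/\delta^2$. So $u+N(w-w_0)^2\ge0$ on $D$. As $\tau$ fixes $w_0$ and $N$, we have $\tau(w-w_0)=0$,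 and Lemma~\ref{lem:squares} gives
\[
\phi(\tau(f))=\tau(u)=\tau\bigl(u+N(w-w_0)^2\bigr)\ge0 .
\]
Thus $\tau(f)\in[a,b]$. Letting $a,b\to e_p(f)$ we get $\tau(f)=e_p(f)$.
\end{proof}

\section{Countable cofinality}\label{sec:cofinal}

Now let $\zeta$ be a place on $K(X)$ over $e_\infty$, and write $\zeta=\tau_P$. In one variable, $P$ is determined by the cut that $x$ makes in the real closure of $K$. To imitate $x$ by a function $\xi$ we need $a<\xi<b$ eventually, for all $a$ below and all $b$ above the cut. Each condition refers to its own ray $(s_0,\infty)$, and a diagonal argument can meet countably many of them. The field $K$ is uncountable, so we must show that countably many conditions imply the rest. For example, if $x$ lies above all real constants and below all $s^r$ with $r>0$, the conditions $k<\xi<s^{1/k}$, $k\ge 1$, suffice, because $1/k\to0$ in $V\subseteq\mathbb{R}$; one may take $\xi=\log s$.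

A subset $A'$ of a linearly ordered set $A$ is \emph{cofinal} if every element of $A$ is at most some element of $A'$, and \emph{coinitial} if every element of $A$ is at least some element of $A'$. Recall that $\omega_1$ is the well-ordered set of countable ordinals: it is uncountable, and a subset of it is bounded if and only if it is countable. An \emph{$\omega_1$-sequence} is a map defined on $\omega_1$.

\begin{lemma}\label{lem:cofinal}
Let $P$ be an ordering of $K(X)$ with $\tau_P|_K=e_\infty$, and let $\Omega$ be the real closure of $(K(X),P)$. Then every subset of $\Omega$ has a countable cofinal subset and a countable coinitial subset.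
\end{lemma}

\begin{proof}
Negation exchanges the two assertions, so we treat cofinal subsets. If $A\subseteq\Omega$ has no countable cofinal subset, then above any countable family in $A$ there is a strictly larger element of $A$, and transfinite recursion produces a strictly increasing $\omega_1$-sequence. So it suffices to show that $\Omega$ contains no such sequence. Let $\tau_\Omega$ be the canonical place of $\Omega$, $v$ its valuation and $\Gamma=v(\Omega^\times)$. By Lemma~\ref{lem:Kvalues}(a) we identify $v(K^\times)$ with $V$. An element of $\Omega$ is first measured by its value in $\Gamma$ and then, within one value, by a real number. We show that monotone $\omega_1$-sequences stabilize at both levels, and deduce a contradiction.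

\emph{Step 1: every weakly monotone map from $\omega_1$ to $\mathbb{R}$ or to $\Gamma$ is constant on a final segment.} A well-ordered subset of $\mathbb{R}$ is countable, since the open intervals between its elements and their successors are disjoint and each contains a rational number; the same holds for the reversed order. The group $\Gamma/V$ is countable by Lemma~\ref{lem:values}(c), because $V$ is divisible and $\Omega$ has transcendence degree $n$ over $K$. Each coset $\gamma+V$ is order isomorphic to $V\subseteq\mathbb{R}$. So a subset of $\Gamma$ that is well-ordered, or reversely well-ordered, meets each of countably many cosets in a countable set, and is countable. The image of a weakly monotone map on $\omega_1$ is well-ordered or reversely well-ordered, hence countable in both cases. One of the countably many fibers is then uncountable, hence unbounded in $\omega_1$, and it is convex by monotonicity. So it is a final segment. The statement applies equally to maps defined on a final segment of $\omega_1$, which is order isomorphic to $\omega_1$.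

\emph{Step 2.} Suppose that $(a_\alpha)_{\alpha<\omega_1}$ is strictly increasing in $\Omega$. For fixed $\alpha$, the positive elements $a_\beta-a_\alpha$, $\beta>\alpha$, increase with $\beta$, so $\beta\mapsto v(a_\beta-a_\alpha)$ is nonincreasing by Lemma~\ref{lem:order}(a). By Step~1 it equals a constant $\gamma_\alpha$ for all large $\beta$. If $\alpha<\alpha'<\beta$, then $0<a_\beta-a_{\alpha'}<a_\beta-a_\alpha$; taking $\beta$ large gives $\gamma_{\alpha'}\ge\gamma_\alpha$. By Step~1 again there are $\gamma\in\Gamma$ and $\alpha_0$ with $\gamma_\alpha=\gamma$ for all $\alpha\ge\alpha_0$. Choose $c>0$ in $\Omega$ with $v(c)=\gamma$, and $\beta_0>\alpha_0$ with $v(a_\beta-a_{\alpha_0})=\gamma$ for $\beta\ge\beta_0$. For such $\beta$ the number $\tau_\Omega((a_\beta-a_{\alpha_0})/c)$ is real, and it is nondecreasing in $\beta$ by Lemma~\ref{lem:order}(a). By Step~1 it is constant for $\beta\ge\beta_1$, with some $\beta_1\ge\beta_0$. Subtracting, we find $\tau_\Omega((a_\beta-a_{\beta_1})/c)=0$, that is, $v(a_\beta-a_{\beta_1})>\gamma$, for all $\beta>\beta_1$. But $\beta_1\ge\alpha_0$, so $v(a_\beta-a_{\beta_1})=\gamma_{\beta_1}=\gamma$ for all large $\beta$.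 This is a contradiction.
\end{proof}

\begin{remark}\label{rem:omega1}
The inclusion $V\subseteq\mathbb{R}$ enters in Step~1, and some such restriction is needed for the lemma. If the value group of the canonical place of an ordered field contains a strictly decreasing $\omega_1$-sequence $(\gamma_\alpha)$, then positive elements $a_\alpha$ with $v(a_\alpha)=\gamma_\alpha$ are strictly increasing by Lemma~\ref{lem:order}(a), and $\{a_\alpha\}$ has no countable cofinal subset.
\end{remark}

\section{Realizing cuts by analytic functions}\label{sec:germs}

The variables are treated one at a time, and $x_{i+1}$ has to be compared with elements that are algebraic over $K(x_1,\dots,x_i)$. After the substitution $x_j=\xi_j$ such an element is a root of a polynomial whose coefficients are functions, and it is analytic only on some ray. So we work in the ring $\mathcal{G}$ of germs at $+\infty$ of real-analytic functions: functions analytic on some ray $(s_0,\infty)$, two of them being identified if they agree on some ray. A germ is a unit of $\mathcal{G}$ if and only if it is eventually nonzero, and then it has eventually constant sign. A nonzero element of a subfield $E\subseteq\mathcal{G}$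 is a unit of $\mathcal{G}$, so $E$ is an ordered field under eventual sign; subfields of $\mathcal{G}$ always carry this ordering. By Lemma~\ref{lem:finite} every $f\in K$ has a germ, and we regard $K$ as a subfield of $\mathcal{G}$.

\begin{lemma}\label{lem:closure}
Every subfield $E\subseteq\mathcal{G}$ has a real closure inside $\mathcal{G}$: there is a real closed subfield $E'\subseteq\mathcal{G}$ that contains $E$ and is algebraic over $E$.
\end{lemma}

\begin{proof}
By Zorn's lemma choose $E'$ maximal among the subfields of $\mathcal{G}$ that contain $E$ and are algebraic over $E$. For $Q\in E'[T]$ and large $s$ let $Q_s\in\mathbb{R}[T]$ be obtained by evaluating representatives of the coefficients at $s$.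

\emph{Claim: if $Q\in E'[T]$ is monic and irreducible, and $Q_s$ has a real root for all large $s$, then $\deg Q=1$.} In characteristic $0$ the polynomial $Q$ is coprime to its derivative, so $AQ+BQ'=1$ with $A,B\in E'[T]$. This identity involves finitely many germs, so it can be evaluated at every $s$ in some ray $I$, and all complex roots of $Q_s$ are simple for $s\in I$. Fix $s_0\in I$ and surround the roots of $Q_{s_0}$ by small disjoint disks centered at them, those around nonreal roots avoiding $\mathbb{R}$. By continuity of the roots, for $s$ near $s_0$ each disk contains exactly one root of $Q_s$. A disk with real center is stable under conjugation, so its root is real. Hence the real roots of $Q_s$ stay in the same disjoint intervals, and by the implicit function theorem each of them is an analytic function of $s$ near $s_0$. So the largest real root $y(s)$ is analytic on $I$, and $y\in\mathcal{G}$ satisfies $Q(y)=0$. The kernel of $E'[T]\to\mathcal{G}$, $T\mapsto y$, is a proper ideal containing the maximal ideal $(Q)$, so $E'[y]\cong E'[T]/(Q)$ is a field, algebraic over $E$. By maximality $y\in E'$, and $\deg Q=1$.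

If $0<f\in E'$, then $T^2-f(s)$ has a real root for large $s$, so $T^2-f$ is reducible by the claim and $f$ is a square in $E'$. A polynomial of odd degree has a monic irreducible factor $Q$ of odd degree; each $Q_s$ is monic of odd degree and has a real root, so $\deg Q=1$. Hence $E'$ is real closed.
\end{proof}

The diagonal argument produces a continuous function first. It is made analytic by the \emph{Whitney--Carleman approximation theorem}: for continuous functions $\eta$ and $\varepsilon>0$ on an open interval there is a real-analytic function $\xi$ on that interval with $|\xi-\eta|<\varepsilon$ everywhere.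

\begin{lemma}\label{lem:between}
Let $E\subseteq\mathcal{G}$ be a subfield, and let $a_1\le a_2\le\cdots$ and $b_1\ge b_2\ge\cdots$ be elements of $E$ with $a_k<b_k$ for all $k$. Then there is a real-analytic function $\xi$ on $D$ such that, for every $k$, eventually $a_k<\xi<b_k$.
\end{lemma}

\begin{proof}
Fix a representative of each germ. Choose $0<s_1<s_2<\cdots\to\infty$ such that on $[s_k,\infty)$ the functions $a_1,\dots,a_k,b_1,\dots,b_k$ are analytic and satisfy
\[
a_1\le\dots\le a_k<b_k\le\dots\le b_1
\]
pointwise. Let $m_k$ be the midpoint of $a_k(s_k)$ and $b_k(s_k)$. Then $a_k(s_{k+1})\le a_{k+1}(s_{k+1})<m_{k+1}<b_{k+1}(s_{k+1})\le b_k(s_{k+1})$. On $I_k=[s_k,s_{k+1}]$ put $\eta=a_k+\theta_k(b_k-a_k)$, where $\theta_k$ is the affine function for which $\eta(s_k)=m_k$ and $\eta(s_{k+1})=m_{k+1}$. Both end values of $\theta_k$ lie in $(0,1)$, hence so do all its values, and $a_k<\eta<b_k$ on $I_k$. Put $\eta=m_1$ on $(0,s_1]$. Then $\eta$ is continuous on $D$.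

Let $\delta_k>0$ be the minimum of $\min(\eta-a_k,b_k-\eta)$ on $I_k$, and $\delta_0=\delta_1$. Let $\varepsilon$ be affine on each $I_k$ and constant on $(0,s_1]$, with $\varepsilon(s_k)=\frac12\min(\delta_{k-1},\delta_k)$. Then $\varepsilon$ is continuous and positive, and $\varepsilon<\delta_k$ on $I_k$. Take $\xi$ analytic on $D$ with $|\xi-\eta|<\varepsilon$. On $I_l$ with $l\ge k$ we get $a_k\le a_l<\xi<b_l\le b_k$, so $a_k<\xi<b_k$ on $[s_k,\infty)$.
\end{proof}

Analyticity of $\xi$ is what makes evaluation at a finite point a place. The ray on which $G(\xi)$ is nonzero depends on the polynomial $G$, and at every $p\in D$ some quotient, such as $(x-\xi(p))/(s-p)$, takes the form $0/0$. For analytic $\xi$ the quotient is meromorphic and has a well-defined value at $p$.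

\begin{proposition}\label{prop:escape}
Every $\zeta\in\mathcal{M}(K(X))$ with $\zeta|_K=e_\infty$ can be joined by a path in $\mathcal{M}(K(X))$ to a point of $\rho^{-1}(e_1)$.
\end{proposition}

\begin{proof}
Write $\zeta=\tau_P$, let $\Omega$ be the real closure of $(K(X),P)$, and let $R_i$ be the relative algebraic closure of $K(x_1,\dots,x_i)$ in $\Omega$, for $0\le i\le n$. Each $R_i$ is real closed, and $x_{i+1}$ is transcendental over $R_i$. If $|x_{i+1}|$ exceeds all elements of $R_i$, we replace $x_{i+1}$ by $x_{i+1}^{-1}$, which lies between $-1$ and $1$. This changes neither $K(X)$ nor any $R_j$. So we may assume that $|x_{i+1}|$ is less than some element of $R_i$ for each $i<n$.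

\emph{The construction.} We construct analytic functions $\xi_1,\dots,\xi_n$ on $D$, real closed subfields $E_0\subseteq\dots\subseteq E_n$ of $\mathcal{G}$, and order isomorphisms $\varphi_i\colon R_i\to E_i$, each extending the previous one, such that $\varphi_i$ is the identity on $K$ and $\varphi_i(x_j)=\xi_j$ for $j\le i$.

For $i=0$ let $E_0\subseteq\mathcal{G}$ be a real closure of $K$ as in Lemma~\ref{lem:closure}. By Lemma~\ref{lem:Kvalues}(c), $P$ induces on $K$ the ordering by eventual sign. So $R_0$ and $E_0$ are real closures of the same ordered field, and $\varphi_0$ exists.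

Suppose $\varphi_i$ is given, with $i<n$. Let $A=\{a\in R_i:a<x_{i+1}\}$ and $B=\{b\in R_i:b>x_{i+1}\}$. Both sets are nonempty by the normalization above, and $A\cup B=R_i$ because $x_{i+1}\notin R_i$. Enumerate a countable cofinal subset of $A$ and a countable coinitial subset of $B$ (Lemma~\ref{lem:cofinal}), and take running maxima and minima. This gives $a_1\le a_2\le\cdots$ cofinal in $A$ and $b_1\ge b_2\ge\cdots$ coinitial in $B$, with $a_k<x_{i+1}<b_k$. Lemma~\ref{lem:between}, applied to the images in $E_i$, gives an analytic $\xi_{i+1}$ on $D$ with $\varphi_i(a_k)<\xi_{i+1}<\varphi_i(b_k)$ eventually, for each $k$. Every $a\in A$ is at most some $a_k$ and every $b\in B$ is at least some $b_k$, so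
\begin{equation}\label{eq:cut}
\varphi_i(a)<\xi_{i+1}<\varphi_i(b)\quad\text{eventually, for all } a\in A,\ b\in B.
\end{equation}
Let $0\neq G\in R_i[T]$, let $G^{\varphi}$ be its image under $\varphi_i$, and factor $G$ over $R_i$. The constant factor keeps its sign under $\varphi_i$. For a factor $T-c$ we have $c\in A$ or $c\in B$, and by \eqref{eq:cut} the eventual sign of $\xi_{i+1}-\varphi_i(c)$ is the sign of $x_{i+1}-c$. For a factor $(T-c)^2+d^2$ with $d\neq0$, the value at $x_{i+1}$ is positive, and $(\xi_{i+1}-\varphi_i(c))^2+\varphi_i(d)^2$ is eventually positive. Hence $G^\varphi(\xi_{i+1})$ is a unit of $\mathcal{G}$ whose eventual sign is the sign of $G(x_{i+1})$. So the ring homomorphism $R_i[x_{i+1}]\to\mathcal{G}$, $G(x_{i+1})\mapsto G^\varphi(\xi_{i+1})$, extends to an order isomorphism from $R_i(x_{i+1})$ onto a subfield $E_i(\xi_{i+1})$ of $\mathcal{G}$. Let $E_{i+1}\subseteq\mathcal{G}$ be a real closure of $E_i(\xi_{i+1})$. Since $R_{i+1}$ is a real closure of $R_i(x_{i+1})$, the isomorphism extends to $\varphi_{i+1}\colon R_{i+1}\to E_{i+1}$.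

\emph{From germs to functions on $D$.} Write $\xi=(\xi_1,\dots,\xi_n)$. For $0\neq G\in K[X]$ the function $G(\xi)\in\operatorname{Mer}(D)$ is analytic on a ray, and its germ is $\varphi_n(G)$, which is eventually nonzero. So $G(\xi)\neq0$ in $\operatorname{Mer}(D)$, and substitution extends to an embedding $\psi\colon K(X)\to\operatorname{Mer}(D)$ over $K$. For $f\in K(X)$ the function $\psi(f)$ is analytic on a ray with germ $\varphi_n(f)$. Therefore $f>_P0$ if and only if $\psi(f)$ is eventually positive.

\emph{The limit.} Let $f\in K(X)$. If $\zeta(f)=r\in\mathbb{R}$, then $q<_Pf<_Pq'$ for all rationals $q<r<q'$ by \eqref{eq:canonical}, so $q<\psi(f)<q'$ eventually. If $\zeta(f)=\infty$, then for each $N$ we have $f>_PN$ or $f<_P-N$, so $|\psi(f)|>N$ eventually. In both cases $\psi(f)(s)\to\zeta(f)$ in $\mathbb{P}$. By Lemma~\ref{lem:evaluation} applied to $L=\psi(K(X))$, the map $\pi$ on $[1,\infty]$ with $\pi_p=e_p\psi$ for $p<\infty$ and $\pi_\infty=\zeta$ is a path in $\mathcal{M}(K(X))$. Since $\psi$ fixes $K$, we have $\pi_1\in\rho^{-1}(e_1)$.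
\end{proof}

\section{Proof of Theorem~\ref{thm:example}}\label{sec:proof}

The first two assertions are Lemma~\ref{lem:Kvalues}(a) and Proposition~\ref{prop:arc}. The fiber $\rho^{-1}(e_1)$ is path-connected by Lemmas~\ref{lem:Kvalues}(b) and~\ref{lem:fiber}, so it suffices to join each $\zeta\in\mathcal{M}(K(X))$ to this fiber. By Proposition~\ref{prop:arc}, $\rho(\zeta)=e_p$ for some $p\in[0,\infty]$.

\emph{Case $p\in D$.} The value group of $e_p$ is $\mathbb{Z}$, so Lemma~\ref{lem:fiber} joins $\zeta$ to $\sigma(e_p)$. By Lemma~\ref{lem:section}, $t\mapsto\sigma(e_t)$, for $t$ between $p$ and $1$, is a path from $\sigma(e_p)$ to $\sigma(e_1)\in\rho^{-1}(e_1)$.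

\emph{Case $p=\infty$.} This is Proposition~\ref{prop:escape}.

\emph{Case $p=0$.} Extend the involution $\iota$ of $K$ to $K(X)$ by fixing the variables. The map $\eta\mapsto\eta\iota$ is an involution of $\mathcal{M}(K(X))$, and it is continuous because the preimage of $H(f)$ is $H(\iota f)$. Since $e_t\iota=e_{1/t}$, it exchanges $\rho^{-1}(e_0)$ with $\rho^{-1}(e_\infty)$ and preserves $\rho^{-1}(e_1)$. Applying it to a path from $\zeta\iota$ to $\rho^{-1}(e_1)$ gives a path from $\zeta$ to $\rho^{-1}(e_1)$.

So $\mathcal{M}(K(X))$ is path-connected, as is $\mathcal{M}(K)\cong[0,\infty]$, and $\rho_*$ is a bijection between one-point sets. For $V=\mathbb{R}$ the places $e_0$ and $e_\infty$ both have the uncountable value group $\mathbb{R}$. \qed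

\begin{remark}
The assumptions on $V$ were used as follows. The condition $1\in V$ puts $s$ in $K$; it provides the coordinate $w$ in Proposition~\ref{prop:arc} and the elements $s-p$ in Lemma~\ref{lem:Kvalues}(b). Divisibility keeps the value group equal to $V$, makes the ordering of $K$ at $e_\infty$ unique (Lemma~\ref{lem:Kvalues}(a),(c)), and gives the countability of $\Gamma/V$ in Lemma~\ref{lem:cofinal}. The inclusion $V\subseteq\mathbb{R}$ gives meaning to $s^r$ and excludes monotone $\omega_1$-sequences (Remark~\ref{rem:omega1}).
\end{remark}

\section{The bound $2^{\aleph_0}$}\label{sec:bound}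

Let $F$ be an arbitrary field again. In Example~\ref{ex:detour} no two of the elements $s^r$ stay apart along the whole path, so Lemma~\ref{lem:crossing} gives nothing. We now show that a path cannot merge every pair from a family of more than $2^{\aleph_0}$ values. When a ratio $a/b$ starts at $0$ or $\infty$ and does not stay there, we record a witness from a countable set: a rational time, and a window in which the ratio or its inverse lies at that time. The windows are the intervals
\[
J_m=(2^{-m-1},2^{-m}),\qquad m\ge1,
\]
chosen so that a product of two numbers in $J_m$ is less than $2^{-2m}\le2^{-m-1}$ and so is not in $J_m$. Because ratios multiply, the three pairs formed by three elements cannot share a witness. The \emph{Erd\H{o}s--Rado theorem} $(2^{\aleph_0})^+\to(\aleph_1)^2_{\aleph_0}$ then applies. It states that if the two-element subsets of a set of cardinality $(2^{\aleph_0})^+$, the least cardinal above $2^{\aleph_0}$, are colored with countably many colors, then there is an uncountable subset that is \emph{homogeneous}, meaning that all its two-element subsets have the same color.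

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Let $\rho_*$ be injective for some $n$, and suppose that some $\tau\in\mathcal{M}(F)$ has $|\Gamma_\tau|>2^{\aleph_0}$. Take a path $\pi$ from $\tau\lambda_0$ to $\tau\lambda_\infty$ as in Lemma~\ref{lem:path}. Put $\mu=(2^{\aleph_0})^+$, viewed as a well-ordered set, and choose $a_i\in F^\times$, $i<\mu$, with pairwise distinct values for $\tau$. For $i<j$ the function
\[
h_{ij}\colon[0,1]\to[0,\infty],\qquad h_{ij}(u)=|\pi_u(a_i/a_j)|,
\]
is continuous, and $h_{ij}(0)=|\tau(a_i/a_j)|\in\{0,\infty\}$. Color the pair $i<j$ as follows.
\begin{itemize}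
\item If $h_{ij}$ is constant, the color is $0$.
\item If $h_{ij}$ is nonconstant and $h_{ij}(0)=0$, its image is a connected subset of $[0,\infty]$ containing $0$ and another point, so it contains $[0,t)$ for some $t>0$, and hence $J_m$ for some $m\ge1$. The nonempty open set $h_{ij}^{-1}(J_m)$ contains a rational $u\in[0,1]$. Choose such $m$ and $u$; the color is $(m,u,+)$.
\item If $h_{ij}$ is nonconstant and $h_{ij}(0)=\infty$, the function $1/h_{ij}$ is continuous, nonconstant and starts at $0$. Choose $m\ge1$ and a rational $u$ with $1/h_{ij}(u)\in J_m$; the color is $(m,u,-)$.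
\end{itemize}
There are countably many colors. Suppose that the three pairs from $i<j<k$ have the same color $(m,u,\pm)$. Let $g_{ij},g_{jk},g_{ik}$ be the numbers $h_{ij}(u),h_{jk}(u),h_{ik}(u)$ if the sign is $+$, and their reciprocals if it is $-$. All three lie in $J_m$. Since $a_i/a_k=(a_i/a_j)(a_j/a_k)$ and $\pi_u$ is finite and nonzero on these ratios, $g_{ik}=g_{ij}g_{jk}\notin J_m$, a contradiction.

By the Erd\H{o}s--Rado theorem there is an uncountable homogeneous set $I\subseteq\mu$, and by the last paragraph its color is $0$. For $i<j$ in $I$ the function $h_{ij}$ is constantly $0$ or constantly $\infty$, so $\pi_u(a_i/a_j)$ and $\pi_u(a_j/a_i)$ lie in $\{0,\infty\}$ for all $u$. The uncountable set $S=\{a_i:i\in I\}$ contradicts Lemma~\ref{lem:crossing}. This proves the bound, and hence that (i) implies (iii).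

That (ii) implies (i) is trivial. Assume (iii), so $\aleph_0\le\kappa\le2^{\aleph_0}$. Let $V$ be the $\mathbb{Q}$-span of $1$ and a subset of $\mathbb{R}$ of cardinality $\kappa$; then $|V|=\kappa$. By Theorem~\ref{thm:example}, $K_V$ has an $\mathbb{R}$-place with value group $V$, and $\rho_*$ is bijective for all $n$. This is (ii).
\end{proof}

\begin{thebibliography}{1}

\bibitem{Rplaces}
\emph{The space of $\mathbb{R}$-places on a rational function field},
\texttt{https://kgrc.univie.ac.at/\allowbreak fileadmin/\allowbreak user\_upload/\allowbreak p\_kgrc/\allowbreak Valuation\_Theory/\allowbreak spaceplace5-1.pdf}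

\end{thebibliography}
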